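# An object of consensus number $n$ that $n$-consensus cannot replace for $n+2$ processes

## 1. An object with two races and one question

Fix $n\ge 2$, put $N=n+1\ge 3$ and $[N]=\{1,\dots,N\}$. We build a shared object $\mathcal A_n$ with $N$ ports. Two races are run on it, one after the other, and each race produces one bit. When both are over, somebody may put one question to the object, once.

The ports form two teams, recorded by
$$\gamma(1)=\gamma(2)=0,\qquad \gamma(i)=1\ \text{ for } 3\le i\le N .$$
The answers to the question come from the following functions of bits $b,h,c\in\{0,1\}$, where $[h=c]$ is $1$ if $h=c$ and $0$ otherwise:
$$\rho_1(b,h,c)=b\,[h=c],\qquad \rho_2(b,h,c)=(1-b)\,[h=c],\qquad \rho_d(b,h,c)=b\ \ (3\le d\le N).$$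

**Definition 1 (the object $\mathcal A_n$).** The states are a state DEAD; the *alive* states $(b,h,R,G)$ with $G\subseteq R\subseteq [N]$ and $G\ne[N]$, where the bit $b$ is defined exactly when $R\neq\emptyset$ and the bit $h$ exactly when $G\ne\emptyset$; and the states FULL$(b,h,d)$ with $b,h\in\{0,1\}$, $d\in[N]$. The initial state is alive with $R=G=\emptyset$. The operations are:

- $\mathrm{reg}(i)$, $i\in[N]$. In an alive state with $i\notin R$: add $i$ to $R$; if $R$ was empty, set $b:=\gamma(i)$; respond ok.
- $\mathrm{get}(i)$, $i\in[N]$. In an alive state with $i\in R\setminus G$: if $G=\emptyset$, set $h:=\gamma(i)$; add $i$ to $G$. If now $G\neq[N]$, respond $(b,h)$. If now $G=[N]$, respond $\bot$ and go to FULL$(b,h,i)$.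
- $\mathrm{ask}(c)$, $c\in\{0,1\}$. In state FULL$(b,h,d)$: respond $\rho_d(b,h,c)$ and go to DEAD.
- In every other case the operation responds $\dagger$ and the state becomes DEAD. In DEAD every operation responds $\dagger$.

So $b$ is the team of the first port to register, and $h$ is the team of the first port to perform its get. Everybody who performs a get learns $(b,h)$, except the last one, who learns only that it was last. Any misuse destroys the object, and so does the question.

**Example ($n=2$, $N=3$).** Apply $\mathrm{reg}(3),\mathrm{reg}(1),\mathrm{reg}(2)$. The first of them sets $b=1$. Now $\mathrm{get}(2)$ sets $h=\gamma(2)=0$ and returns $(1,0)$; $\mathrm{get}(3)$ returns $(1,0)$; $\mathrm{get}(1)$ completes $G$, returns $\bot$, and the state is FULL$(1,0,1)$. Next, $\mathrm{ask}(0)$ would return $\rho_1(1,0,0)=1$, while $\mathrm{ask}(1)$ would return $\rho_1(1,0,1)=0$. Had port $1$ registered first, we would have $b=0$, and either question would be answered by $0$. So someone who asks with $c\ne h$ after port $1$ finished last learns nothing about $b$.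

The functions $\rho_d$ are chosen for three properties. The first says that the right question reveals $b$; the other two say that a badly informed asker can be kept in the dark.

$$\text{For all } d\in[N] \text{ and } h_0,h_1\in\{0,1\} \text{ there is } c \text{ with } \rho_d(0,h_0,c)\neq\rho_d(1,h_1,c). \tag{1}$$
$$\rho_1(0,h,c)=\rho_1(1,h,c)=0 \quad\text{whenever } h\ne c. \tag{2}$$
$$\rho_1(0,h,c)=0\quad\text{and}\quad \rho_2(1,h,c)=0\quad\text{for all } h,c. \tag{3}$$

Properties (2) and (3) are read off the formulas. For (1): if $d=1$ take $c=h_1$, and the two values are $0$ and $1$; if $d=2$ take $c=h_0$, and the values are $1$ and $0$; if $d\ge3$ any $c$ gives $0$ and $1$.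

The object is total and finite-state, it does not look at the identity of the caller, and it has no access restriction: any process may apply any operation at any time, any number of times.

## 2. What $\mathcal A_n$ is for: replacing an object by $n$-consensus

**The model.** Deterministic asynchronous processes communicate through atomic read-write registers and any number of copies of shared objects, and they may crash. A *deterministic object* is given by a transition function (state, operation) $\mapsto$ (state, response). A *step* of a process is one operation on one shared object, followed by local computation and possibly a decision; a process takes no step after deciding. The next operation of an undecided process, its *pending operation*, is determined by its local state, so it does not change while only other processes move. A *configuration* consists of the states of all objects and the local states of all processes. We write $C\cdot p$ for the configuration after $p$ takes its next step from $C$.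

**Tasks.** The *participating set* $P$ of an execution is the set of processes that took a step. A *task* assigns to each input assignment $I$ of a participating set $P$ a set $\Delta(I)$ of output vectors indexed by $P$. A protocol *solves it wait-free* if every process decides within finitely many of its own steps and, in every execution with participating set $P$, the outputs produced so far extend to a vector of $\Delta(I)$. For example, *consensus* is the task whose allowed vectors are constant, the constant being the input of a participant; in *2-set agreement* each output is the input of a participant and at most two different values occur.

**$n$-consensus objects.** Such an object has a single operation $\mathrm{propose}(v)$, and every invocation returns the value proposed by the first invocation on that object. Each process invokes it at most once on a given object, and at most $n$ distinct processes may ever access a given object; protocols must respect this restriction. For example, a $2$-consensus object may be used by processes $1$ and $3$, or by $2$ and $3$, but no execution may let all three access it.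

**Consensus power.** A deterministic object $A$ has *consensus power less than $m$* if no protocol solves consensus among $m$ processes using copies of $A$ and registers. It has *consensus number exactly $n$* if consensus with copies of $A$ and registers is solvable among $n$ processes but not among $n+1$.

The paper "N-Consensus is the Second Strongest Object for $N+1$ Processes" is the source of the following fact and of the conjecture after it. *Known result ($k=n+1$): if $A$ is deterministic of consensus power less than $n+1$, and a task is wait-free solvable by $n+1$ processes using registers and copies of $A$, then it is also wait-free solvable when the copies of $A$ are replaced with $n$-consensus objects.* The conjecture says that $n+1$ may be raised to any $k$ up to $2n$: for every $n\ge1$, every $k$ with $n+1\le k\le 2n$, every deterministic $A$ of consensus power less than $n+1$ and every $k$-process task $T$, if $T$ is solvable with copies of $A$ and registers, then $T$ is solvable with $n$-consensus objects and registers.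

We shall prove that the conjecture is false for every $n\ge2$ and every $k$ with $n+2\le k\le 2n$, in particular for $n=2$, $k=4$. The only cases of it that hold are those already known, $k=n+1$.

**Theorem 1.** For every $n\ge2$ there are a deterministic object $\mathcal A_n$ and a task $T_n$ for $n+2$ processes such that

(i) no protocol solves consensus among $n+1$ processes using copies of $\mathcal A_n$ and registers;

(ii) $T_n$ is wait-free solvable by $n+2$ processes with one copy of $\mathcal A_n$;

(iii) $T_n$ is not wait-free solvable by $n+2$ processes with $n$-consensus objects and registers.

Part (i) holds even if each copy of $\mathcal A_n$ may be initialized in an arbitrary state.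

**Theorem 2 (classification).** Let $\mathrm{Rep}(n,k)$ denote: "for every deterministic $A$ of consensus power less than $n+1$, every $k$-process task solvable with copies of $A$ and registers is solvable with $n$-consensus objects and registers." For all $n,k\ge1$: $\mathrm{Rep}(n,k)$ holds if and only if $k\le n+1$. Moreover, for $n\ge2$ the object $\mathcal A_n$ has consensus number exactly $n$.

## 3. Small $k$, and two answer rules that say too much

**The pairs with $k\le n+1$.** If $k\le n$, then $n$-consensus objects and registers implement every deterministic object wait-free for $k$ processes; this is universality (Herlihy, *Wait-free synchronization*, 1991). So $\mathrm{Rep}(n,k)$ holds. If $k=n+1$ it is the known result. For $n=1$ the range $n+1\le k\le 2n$ contains only $k=2=n+1$. The first pair in the conjecture not covered is $n=2$, $k=4$.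

**$\mathcal A_n$ helps $n$ processes.** One race suffices to reach consensus, as long as nobody is last.

**Proposition 3.** For every $m\le n$, $m$ processes solve consensus with copies of $\mathcal A_n$ and registers, without ever using ask.

**Proof.** Induction on $m$; the case $m=1$ is trivial. Let $m\ge2$. Processes $p_2,\dots,p_m$ first agree on a value $u$, by induction. Then $p_1$ writes its input to a register $V_0$, and each $p_j$ with $j\ge2$ writes $u$ to a register $V_1$. Then, on a fresh copy of $\mathcal A_n$, $p_1$ performs $\mathrm{reg}(1),\mathrm{get}(1)$ and $p_j$ performs $\mathrm{reg}(j+1),\mathrm{get}(j+1)$; the ports $3,\dots,m+1$ lie in $[N]$ because $m+1\le N$. Port $2$ is never used, so $G$ never becomes $[N]$, the copy stays alive, and every get returns $(b,h)$ with a common $b$. Here $b=0$ if port $1$ registered first and $b=1$ otherwise. Everyone decides the content of $V_b$, which was written before the first reg. The decided value is the input of a participant. $\square$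

**Why the answer is not simply $b$.** The most natural rule would be $\rho_d=b$ for all $d$. With this rule the object solves consensus among $N=n+1$ processes. Let $p_1,p_2$ form team $0$ and $p_3,\dots,p_N$ team $1$. The teams have $2\le n$ and $n-1\le n$ members, so by Proposition 3, which uses no ask, each team can agree on a value. Members of team $t$ write their team's value to $V_t$. Then $p_i$ performs $\mathrm{reg}(i),\mathrm{get}(i)$ on a fresh copy. If it receives $(b,h)$ it decides the content of $V_b$. If it receives $\bot$, it asks, learns $b$, and also decides the content of $V_b$. The flaw is that the last process, whom the object leaves ignorant, can cure its ignorance by asking.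

**Why the answer is not $b\,[h=c]$ for all $d$.** Next one may require the asker to know $h$, which the last process does not. But now $h$ itself can leak. Start a copy in the state $(1,-,[N],\emptyset)$, that is, with $b=1$ and everybody registered. Let the teams agree as before and write to $V_0,V_1$, and let $p_i$ perform $\mathrm{get}(i)$. Whoever receives $(1,h)$ decides the content of $V_h$. The process that receives $\bot$ performs $\mathrm{ask}(1)$ and receives $1\cdot[h=1]=h$. Since $h$ is the team of the first getter, this is again consensus among $N$ processes. Theorem 1(i) allows arbitrary initial states, so this rule is excluded.

The rule of Section 1 repairs both defects. By (2), an asker at port $1$ who does not know $h$ may be kept from learning $b$. By (3), for each value of $b$ one of the ports $1,2$ never reveals $h$. Both these ports are in team $0$, so when one of them is last, the other can still compete against team $1$ for the first get. Property (1) will serve an outsider who is handed the right question by the adversary.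

## 4. The task $T_n$, solved with one copy of $\mathcal A_n$

**Definition 2 (the task $T_n$).** The processes are $1,\dots,N$, without input, and $w$ with input $c\in\{0,1\}$. The set $\Delta$ is as follows.

- If $w\notin P$: the vectors for which some $(b,h)\in\{0,1\}^2$ satisfies: every entry is $(b,h)$ or $\bot$, at most one entry is $\bot$, and none is $\bot$ if $P\neq[N]$. If $P=\{i\}$, the entry must be $(\gamma(i),\gamma(i))$.
- If $w\in P$ and $P\neq[N]\cup\{w\}$: all vectors with entries in $\{0,1\}^2\cup\{\dagger\}$ for $i\in[N]$ and in $\{0,1,\dagger\}$ for $w$.
- If $P=[N]\cup\{w\}$: all vectors of the same kind, and in addition all vectors for which there are $d,b,h$ such that the entry of $d$ is $\bot$, all other entries of $[N]$ equal $(b,h)$, and the entry of $w$ equals $\rho_d(b,h,c)$.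

For $n=2$, for instance, process $3$ alone must output $(1,1)$; processes $1,3$ together must output a common pair; processes $1,2,3$ may output $\bot,(1,0),(1,0)$, and if $w$ then joins with input $0$, it must output $\rho_1(1,0,0)=1$. The essential feature is the last item: once a $\bot$ has been output, the answer of $w$ is tied to the pair of the others.

**Proof of Theorem 1(ii).** The protocol: process $i$ performs $\mathrm{reg}(i)$, then $\mathrm{get}(i)$, and outputs the response of the latter. Process $w$ outputs the response of $\mathrm{ask}(c)$. Every process takes at most two steps. To check an execution, let the undecided participants finish; this does not change $P$, and it suffices that the complete vector lies in $\Delta$.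

*Case $w\notin P$.* Each port is used only by its owner, first reg and then get, and FULL is reached only after all gets. So the object never becomes DEAD. All gets return the same $(b,h)$, because each bit is set once, except that the get making $G=[N]$ returns $\bot$; this get occurs only if $P=[N]$. A solo process $i$ sets both bits to $\gamma(i)$ and gets $(\gamma(i),\gamma(i))$, since $N>1$.

*Case $w\in P$, nobody outputs $\bot$.* All outputs of $[N]$ lie in $\{0,1\}^2\cup\{\dagger\}$ and that of $w$ in $\{0,1,\dagger\}$. Nothing more is required.

*Case $w\in P$, some $d$ outputs $\bot$.* Then $P=[N]\cup\{w\}$, since all $N$ gets took place. When $d$ performed its get, the object was alive, and all other $i\in[N]$ had performed their gets in alive states, obtaining the common $(b,h)$. The ask of $w$ had not occurred, because in an alive state it would have killed the object. All operations of $[N]$ are now over, so the ask occurs in state FULL$(b,h,d)$ and returns $\rho_d(b,h,c)$. $\square$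

## 5. Critical configurations and commuting steps

Both impossibility proofs, (iii) and (i), use valence arguments with different sets of processes and different labels, so we set up the terms once.

Let a wait-free protocol, a configuration $C$ and a set $S$ of processes be given. An *$S$-extension* of $C$ is a configuration reached from $C$ by steps of processes in $S$ only; it is *complete* if all of $S$ has decided. By wait-freedom every configuration has a complete $S$-extension. Suppose every complete $S$-extension of $C$ carries a label in $\{0,1\}$ that depends only on the configuration. An $S$-extension $D$ of $C$ is *univalent* of valence $v$ if all its complete $S$-extensions have label $v$, and *bivalent* otherwise. Consensus, with $S$ the set of all processes and the decided value as label, is the familiar example.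

**Lemma 4.** If $C$ is bivalent, it has a bivalent $S$-extension $K$ such that $K\cdot p$ is univalent for every undecided $p\in S$, and both valences occur among these $K\cdot p$.

**Proof.** Starting at $C$, move to a bivalent successor as long as there is one. This stops: an infinite execution would contain infinitely many steps of some process, against wait-freedom. Let $K$ be the configuration where it stops. A complete configuration is univalent, being its own only complete extension, so $K$ is not complete, and every complete $S$-extension of $K$ passes through some $K\cdot p$. Both labels occur among the complete extensions of $K$, hence both valences occur among the $K\cdot p$. $\square$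

Such a $K$ is called *critical*. We write $\mathrm{val}(p)$ for the valence of $K\cdot p$, and call $p,q$ *opposite* if $\mathrm{val}(p)\neq\mathrm{val}(q)$. If $p,q$ are opposite, every other undecided $r\in S$ is opposite to exactly one of them.

**Lemma 5.** Let $p\neq q$ be undecided in $C$. (a) If their next steps are on different objects, then $C\cdot p\cdot q=C\cdot q\cdot p$. (b) If they are on the same register, then, after exchanging the names $p,q$ if necessary, $C\cdot q$ and $C\cdot p\cdot q$ differ at most in the local state of $p$.

**Proof.** (a) Neither step influences the state or the response seen by the other. (b) If one of the steps is a read, call its process $p$; the read leaves the register unchanged, so $q$'s step has the same effect with or without it. If both are writes, $q$'s write overwrites $p$'s. $\square$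

For opposite $p,q$ at a critical $K$, case (a) never occurs: the configuration $K\cdot p\cdot q=K\cdot q\cdot p$ would have both valences.

## 6. $T_n$ is out of reach of $n$-consensus objects

**Proof of Theorem 1(iii).** Suppose a protocol solves $T_n$ with registers and $n$-consensus objects.

**Step 1: a critical configuration for the bit $b$.** This step runs the classical argument on the $n+1$ processes of $[N]$ alone, with $w$ asleep. Take $S=[N]$ and $C$ the initial configuration. In a complete $[N]$-extension at least $N-1\ge2$ processes output a common pair $(b,h)$; let the label be $b$, which we call the *class*. If process $1$ first runs alone until it decides, it outputs $(0,0)$, so the class is $0$ however the execution continues. If process $3$ first runs alone, it outputs $(1,1)$, so the class is $1$. So the initial configuration is bivalent, and Lemma 4 gives a critical $K$.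

A process decided in $K$ has not output a pair, since that would fix the class. So it has output $\bot$, and as at most one $\bot$ is allowed, at most one process is decided in $K$.

**Step 2: all undecided processes face one $n$-consensus object.** This step locates the pending operations at $K$. Let $p,q\in[N]$ be opposite. By Lemma 5(a) their next steps are on the same object. Suppose it is a register. By Lemma 5(b), up to names, $K\cdot q$ and $K\cdot p\cdot q$ differ at most in the local state of $p$. Run all of $[N]\setminus\{p\}$ to completion by the same schedule from both, then let $p$ complete. The $N-1\ge2$ processes other than $p$ give the same outputs in both runs, and at least one of these is a pair, since at most one is $\bot$. So the classes agree. But $K\cdot q$ has valence $\mathrm{val}(q)$ and $K\cdot p\cdot q$ has valence $\mathrm{val}(p)$, a contradiction. So $p$ and $q$ access the same $n$-consensus object. Every other undecided process is opposite to $p$ or to $q$, so it accesses this same object too.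

**Step 3: exactly one process has left.** This step finds out where the classical argument stops. If nobody were decided in $K$, all $n+1$ processes of $[N]$ would be about to access the same $n$-consensus object; letting each take one step violates the access restriction. So exactly one $d\in[N]$ is decided in $K$, with output $\bot$. Now only $n$ processes are undecided, they may legally share an $n$-consensus object, and there is no contradiction. There cannot be one so far: by Section 4, the part of $T_n$ without $w$ is solved by $n+1$ processes with $\mathcal A_n$, so by Theorem 1(i) and the known result for $k=n+1$ it is also solved with $n$-consensus objects. Any contradiction has to involve $w$.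

What we have gained is that $K$ is bivalent although $d$ has already output $\bot$. Fix complete $[N]$-extensions $E_0,E_1$ of $K$ in which the common pairs are $(0,h_0)$ and $(1,h_1)$.

**Step 4: $w$ takes the empty place.** This step turns the open bit $b$ into an open bit for a set of $n+1$ undecided processes. By (1) choose $c$ with $\rho_d(0,h_0,c)\ne\rho_d(1,h_1,c)$, and let $w$ have input $c$. As $w$ has taken no step, $K$, $E_0$ and $E_1$ are reachable with this input. Let
$$Q=([N]\setminus\{d\})\cup\{w\},$$
a set of $n+1$ processes. Consider a complete $Q$-extension of $K$. Its participating set is $[N]\cup\{w\}$, and $d$ has output $\bot$. Vectors of the first kind in the last item of Definition 2 contain no $\bot$, so the processes of $[N]\setminus\{d\}$ output a common $(b,h)$ and $w$ outputs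
$$V:=\rho_d(b,h,c). \tag{4}$$
Take $V$ as the label. With $d$ and $c$ fixed, $V$ is determined by the output of any single process of $Q$: from a pair by (4), and from the output of $w$ directly. Since only $d$ was decided in $K$, $E_0$ and $E_1$ are reached from $K$ by steps of $[N]\setminus\{d\}$; letting $w$ run alone after them gives complete $Q$-extensions of $K$ with labels $\rho_d(0,h_0,c)$ and $\rho_d(1,h_1,c)$, which differ. So $K$ is bivalent for $V$.

**Step 5: the classical argument, now without escape.** This step derives the contradiction. Lemma 4 with $S=Q$ gives a $Q$-extension $K'$ of $K$ that is critical for $V$. No process of $Q$ is decided in $K'$, since its output would fix $V$; so $n+1$ processes are undecided. Let $p,q\in Q$ be opposite at $K'$. By Lemma 5(a) they access the same object. If it is a register, then up to names $K'\cdot q$ and $K'\cdot p\cdot q$ differ at most in the state of $p$. So $q$ running alone decides the same in both, hence $V$ is the same, although the valences are $\mathrm{val}(q)\ne\mathrm{val}(p)$, a contradiction. So $p,q$ access the same $n$-consensus object, and, as in Step 2, all $n+1$ processes of $Q$ are about to access it. This violates the access restriction. $\square$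

**Remark.** The only property of the non-register objects used, besides determinism, is that each is accessed by at most $n$ processes per execution. So $T_n$ is unsolvable with registers and arbitrary deterministic objects subject to that restriction.

## 7. $n+1$ processes cannot agree using $\mathcal A_n$

We prove Theorem 1(i). Suppose that $N=n+1$ processes solve consensus with registers and copies of $\mathcal A_n$, each initialized arbitrarily. Restricting the inputs to $\{0,1\}$, we may take consensus to be binary. Let $S$ be the set of all $N$ processes, labeled by the decided value. Give one process input $0$ and another input $1$: each, running alone from the start, is the only participant and must decide its own input. So this initial configuration is bivalent, and Lemma 4 gives a critical $K$. No process is decided in $K$. We shall use repeatedly the following principle.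

**(I)** *There are no two reachable configurations of opposite valence in which all shared objects have the same states and some process has the same local state.*

Indeed, run that process alone from both (or do nothing, if it has decided): it decides the same value in both, and by agreement this value is the valence of both.

**Step 1: everyone faces one alive copy.** This step reduces the situation to a single state of $\mathcal A_n$. Let $p,q$ be opposite. By Lemma 5(a) they access the same object. If it were a register, then up to names $K\cdot q$ and $K\cdot p\cdot q$ would agree on all objects and on $q$, contradicting (I). So opposite processes access the same copy of $\mathcal A_n$. Since each remaining process is opposite to $p$ or $q$, all $N$ processes are about to access one copy $X$. Let $s$ be its state in $K$, and let $o_p$ be the pending operation of $p$. Since $N\ge3$, there is always a third process.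

If $s=$ DEAD, both operations respond $\dagger$ in both orders, so $K\cdot p\cdot q=K\cdot q\cdot p$, a contradiction. If $s$ is FULL, every operation leads to DEAD; so for a third process $r$, the configurations $K\cdot p\cdot q$ and $K\cdot q\cdot p$ agree on all objects and on $r$, contradicting (I). Hence $s=(b,h,R,G)$ is alive.

**Definition 3.** At an alive state with sets $R,G$, an operation is *live* if it is $\mathrm{reg}(i)$ with $i\notin R$, or $\mathrm{get}(i)$ with $i\in R\setminus G$. Otherwise it is *fatal*: it responds $\dagger$ and kills $X$.

For example, with $N=3$, $R=\{1,2\}$, $G=\{2\}$, the live operations are $\mathrm{reg}(3)$ and $\mathrm{get}(1)$; all others, including both asks, are fatal.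

**Step 2: the first race alone settles nothing.** This step shows that the order of registrations, as long as no get has been performed, cannot decide the outcome.

**Lemma 6.** Let $C^0,C^1$ be reachable configurations equal in everything except that the state of $X$ is $(0,-,R',\emptyset)$ in $C^0$ and $(1,-,R',\emptyset)$ in $C^1$, where $R'\ne\emptyset$. Then $C^0,C^1$ are not of opposite valence.

**Proof.** Suppose they are. Call a pair of configurations of this form *blind*: for instance, $\mathrm{reg}(1),\mathrm{reg}(3)$ applied to a fresh $X$ in either order, by the same two processes, gives a blind pair with $R'=\{1,3\}$.

*Bringing everyone to a live get.* From a blind pair of opposite valence, run a process $p$ alone, in both configurations. At each moment its next operation is the same in both, and liveness on $X$ is the same in both, as it depends only on $R'$ and $G=\emptyset$. If $p$ were decided, it would have decided the same value in both configurations, which have opposite valence, a contradiction. A step not on $X$ keeps the pair blind; so does a live reg on $X$, which responds ok and does not touch $b$, since $R'\neq\emptyset$. A fatal operation on $X$ would give $\dagger$ and DEAD in both and make the two configurations identical, a contradiction. Since $p$ cannot run forever without deciding, it reaches a point where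 its next step is a live get on $X$; stop it there. Do this for all $N$ processes in turn. Later runs perform only live regs on $X$, so pending live gets stay live. We obtain a blind pair, still of opposite valence, in which every process is about to perform a live get on $X$.

*The gets are on distinct ports.* If $p\ne q$ have the same get, let $p$ and then $q$ perform it. In both configurations $q$ receives $\dagger$ and $X$ becomes DEAD, while all other objects are equal. This contradicts (I), via $q$. So the $N$ gets are on the $N$ distinct ports; let $p_l$ be the process about to perform $\mathrm{get}(l)$.

*Making $p_1$ last.* For $g\in\{2,3\}$ and $\beta\in\{0,1\}$ let $D^\beta_g$ result from the member of the pair with $b=\beta$ by letting $p_g$ step, then the other $p_l$ with $l\ne1$ in increasing order, then $p_1$. In $D^\beta_g$ the process $p_1$ has just received $\bot$, and $X$ is in state FULL$(\beta,\gamma(g),1)$. The local state of $p_1$ and all objects other than $X$ do not depend on $(\beta,g)$. Also, $D^0_g$ and $D^1_g$ have opposite valence. Now run $p_1$ alone. Up to its first access to $X$ it behaves identically in all four configurations.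

- If there is no such access, it decides equally from $D^0_2$ and $D^1_2$, a contradiction.
- If the access is a reg or a get, it yields $\dagger$ and DEAD in all four, so again $p_1$ decides equally from $D_2^0$ and $D_2^1$, a contradiction.
- If it is $\mathrm{ask}(c)$, choose $g\in\{2,3\}$ with $\gamma(g)\neq c$; this is possible because $\gamma(2)=0$ and $\gamma(3)=1$. By (2) the response is $\rho_1(\beta,\gamma(g),c)=0$ for both $\beta$, and $X$ becomes DEAD. So $p_1$ decides equally from $D^0_g$ and $D^1_g$, a contradiction. $\square$

**Step 3: two live opposite operations.** This step shows that a conflict between live operations can only be the race for the first get.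

**Lemma 7.** If $p,q$ are opposite and $o_p,o_q$ are both live at $s$, then $o_p=\mathrm{get}(i)$ and $o_q=\mathrm{get}(j)$ with $i\neq j$, $G=\emptyset$ and $\gamma(i)\ne\gamma(j)$.

**Proof.** We exclude all other possibilities.

*(a) $o_p=o_q$.* The second performance of a live operation is answered by $\dagger$, whether or not the first one led to FULL. So after both orders $X$ is DEAD, the other objects are as in $K$, and a third process is unmoved, contradicting (I).

*(b) $\mathrm{reg}(i)$ and $\mathrm{reg}(j)$, $i\neq j$.* Both respond ok in both orders. If $R\neq\emptyset$, or if $\gamma(i)=\gamma(j)$, the bit $b$ is the same after both orders, so $K\cdot p\cdot q=K\cdot q\cdot p$, a contradiction. Otherwise $R=\emptyset$, hence $G=\emptyset$, and $\gamma(i)\ne\gamma(j)$. Then $K\cdot p\cdot q$ and $K\cdot q\cdot p$ form a blind pair with $R'=\{i,j\}$ of opposite valence, contradicting Lemma 6.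

*(c) $\mathrm{reg}(i)$ and $\mathrm{get}(j)$.* Since the get is live, $j\in R$; so $R\ne\emptyset$ and $b$ is already set. Since $i\notin R\supseteq G\cup\{j\}$, the get does not complete $G$ in either order. The get sets $h$ in the same way and returns the same pair in both orders, and the reg returns ok in both. So $K\cdot p\cdot q=K\cdot q\cdot p$, a contradiction.

*(d) $\mathrm{get}(i)$ and $\mathrm{get}(j)$, $i\ne j$, with $G\neq\emptyset$ or $\gamma(i)=\gamma(j)$.* Say $o_p=\mathrm{get}(i)$, $o_q=\mathrm{get}(j)$.

If $G\cup\{i,j\}\neq[N]$, the bit $h$ is the same after both orders, hence so is the state of $X$, and a third process is unmoved, contradicting (I).

If $G\cup\{i,j\}=[N]$, then $R=[N]$, and the only live operations at $s$ are $\mathrm{get}(i)$ and $\mathrm{get}(j)$. Let $r$ be a third process.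

Suppose first that $o_r$ is live; by symmetry let $o_r=o_p=\mathrm{get}(i)$. By (a), $\mathrm{val}(r)=\mathrm{val}(p)\ne\mathrm{val}(q)$. In $K\cdot p\cdot r$ the get of $r$ is repeated; in $K\cdot q\cdot p\cdot r$ it meets FULL. In both, $r$ receives $\dagger$ and $X$ is DEAD. The valences are $\mathrm{val}(p)$ and $\mathrm{val}(q)$, contradicting (I).

Suppose now that $o_r$ is fatal; by symmetry let $r$ be opposite to $q$. After $q$'s step $X$ is still alive, because $i$ is missing from $G\cup\{j\}$. Since $R=[N]$, the operation $o_r$ is an ask, a reg, or a $\mathrm{get}(l)$ with $l\in G$, and each of these is still fatal. So in $K\cdot r$ and in $K\cdot q\cdot r$ process $r$ receives $\dagger$ and $X$ is DEAD. The valences are $\mathrm{val}(r)\neq\mathrm{val}(q)$, contradicting (I). $\square$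

**Step 4: no pending operation is fatal.** This step removes the remaining possibility, that someone is about to kill the object. Suppose $o_p$ is fatal at $s$, and let $q$ be opposite to $p$. If $o_p$ also responds $\dagger$ after $q$'s step, then $K\cdot p$ and $K\cdot q\cdot p$ agree on all objects ($X$ is DEAD in both) and on $p$, contradicting (I). So $o_q$ *enables* $o_p$: that is, $o_q$ is live at $s$ (a fatal $o_q$ would leave $X$ dead) and $o_p$ does not respond $\dagger$ after it.

When can this be? If $o_q=\mathrm{reg}(j)$, only the set $R$ grows, by $j$; the only operation that was fatal and no longer is, is $\mathrm{get}(j)$. If $o_q=\mathrm{get}(j)$ and it does not complete $G$, then $R$ stays, $G$ grows, $X$ is alive, and every fatal operation stays fatal. If $o_q=\mathrm{get}(j)$ completes $G$, then $X$ is FULL and only an ask does not respond $\dagger$. So one of the following holds: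

(E1) $o_q=\mathrm{reg}(j)$ and $o_p=\mathrm{get}(j)$;

(E2) $o_q=\mathrm{get}(j)$ with $G=[N]\setminus\{j\}$, and $o_p=\mathrm{ask}(c)$.

In each case $o_q$ is determined by $o_p$ and $s$, so all processes opposite to $p$ have the same pending operation. Let $r$ be a third process. It is opposite to $p$ or to $q$, and each possibility below ends in a contradiction.

*$r$ is opposite to $p$.* Then $o_r=o_q$. In $K\cdot q\cdot r$ the operation of $r$ is a repetition, and in $K\cdot p\cdot q\cdot r$ it meets DEAD. In both, $r$ receives $\dagger$ and $X$ is DEAD; the valences are $\mathrm{val}(q)\neq\mathrm{val}(p)$, contradicting (I).

*$r$ is opposite to $q$ and $o_r$ is fatal.* The argument above, applied to $r$ in place of $p$, shows that $o_q$ enables $o_r$ too. So $o_r=\mathrm{get}(j)=o_p$ in case (E1), and $o_r$ is an ask in case (E2). In $K\cdot p\cdot r$, process $r$ meets DEAD. In $K\cdot q\cdot p\cdot r$, it repeats $\mathrm{get}(j)$ in case (E1), and performs a second ask in case (E2). In both configurations $r$ receives $\dagger$ and $X$ is DEAD; the valences are $\mathrm{val}(p)\ne\mathrm{val}(q)$, contradicting (I).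

*$r$ is opposite to $q$ and $o_r$ is live.* Both $o_r$ and $o_q$ are live, so Lemma 7 says that $o_q$ is a get and $G=\emptyset$. But in (E1) $o_q$ is a reg, and in (E2) $|G|=N-1>0$.

Hence all pending operations are live at $s$.

**Step 5: everybody is about to perform the first get, each at its own port.** This step pins $K$ down. Take an opposite pair. By Lemma 7, $G=\emptyset$ and both operations are gets. Every process is opposite to a member of this pair, so by Lemma 7 all pending operations are live gets.

Suppose two processes $r,r'$ have the same $\mathrm{get}(l)$. By Lemma 7 they are not opposite. Let $u$ be opposite to both; its port is not $l$, again by Lemma 7. In $K\cdot r\cdot r'$ and in $K\cdot u\cdot r\cdot r'$ the get of $r'$ is a repetition, so $r'$ receives $\dagger$ and $X$ is DEAD. The valences are $\mathrm{val}(r)\ne\mathrm{val}(u)$, contradicting (I).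

So the $N$ ports are distinct. All gets are live, hence $R=[N]$ and $b\in\{0,1\}$ is set. Let $p_l$ be the process with $\mathrm{get}(l)$. By Lemma 7, $\gamma(l)=\gamma(l')$ implies $\mathrm{val}(p_l)=\mathrm{val}(p_{l'})$. Both valences occur, so $\mathrm{val}(p_l)\neq\mathrm{val}(p_{l'})$ whenever $\gamma(l)\neq\gamma(l')$: the outcome is decided by $h$.

**Step 6: hiding $h$ from the last process.** This step uses (3) to finish. Let $d=1$ if $b=0$ and $d=2$ if $b=1$, and let $e$ be the other element of $\{1,2\}$. Starting from $K$, let first $p_e$ (world A) or first $p_3$ (world B) step, then all other processes except $p_d$ in increasing order of port, and finally $p_d$. As $\gamma(e)=0\neq1=\gamma(3)$, the two worlds have opposite valence. In both, $p_d$ has received $\bot$ and all objects other than $X$ are as in $K$; the state of $X$ is FULL$(b,0,d)$ in A and FULL$(b,1,d)$ in B.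

Let $p_d$ run alone. Up to its first access to $X$, if any, it behaves the same in A and B, and that access is the same operation. If it is a reg or a get, it yields $\dagger$. If it is $\mathrm{ask}(c)$, it yields $\rho_d(b,h,c)=0$ for both values of $h$, by (3) and the choice of $d$. In each case $X$ becomes DEAD, and from then on $p_d$ sees no difference. So $p_d$ decides the same value in both worlds, a contradiction. This proves (i), and with Sections 4 and 6 it proves Theorem 1. $\blacksquare$

## 8. The failure of the conjecture for $n+2\le k\le 2n$

Let $n\ge2$ and $k\ge n+2$; this includes $n+2\le k\le 2n$. Extend $T_n$ to $k$ processes by $k-n-2$ extra processes that always output $0$. By Theorem 1(ii) this task is solvable with $\mathcal A_n$: an extra process takes one step, say a read, and outputs $0$. By Theorem 1(i), $\mathcal A_n$ has consensus power less than $n+1$. A solution with $n$-consensus objects and registers, restricted to executions in which the extra processes take no step, would solve $T_n$, contradicting Theorem 1(iii). So $\mathrm{Rep}(n,k)$ fails, and the conjecture is false for all $n\ge2$ and all $k$ with $n+2\le k\le 2n$. The smallest instance is $n=2$, $k=4$.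

## 9. All pairs $(n,k)$, and the object $\mathrm{WRN}_3$

**Proof of Theorem 2.** That $\mathcal A_n$ has consensus number exactly $n$ for $n\ge2$ follows from Proposition 3 with $m=n$ and Theorem 1(i). For $k\le n$ and for $k=n+1$, $\mathrm{Rep}(n,k)$ holds by Section 3. For $n\geq2$, $k\ge n+2$ it fails by Section 8. There remains $n=1$, $k\ge3$, for which we need an object of consensus power less than $2$ and a task.

The object is $\mathrm{WRN}_3$ of Daian, Losa, Afek and Gafni (*A Wealth of Sub-Consensus Deterministic Objects*, DISC 2018). It has three cells indexed mod $3$, initially empty, and $\mathrm{wrn}(i,v)$ writes $v$ to cell $i$ and returns the content of cell $i+1$. For example, on a fresh copy, $\mathrm{wrn}(0,x)$ returns "empty", and then $\mathrm{wrn}(2,y)$ returns $x$.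

**Step 1: $\mathrm{WRN}_3$ does not solve 2-process consensus.** This shows that its consensus power is less than $2$. Suppose it does, and take a critical configuration $K$ for the two processes; it exists and satisfies (I) for the reasons given in Section 7. By Lemma 5 and (I), as in Step 1 of Section 7, both processes access the same copy of $\mathrm{WRN}_3$, and they are opposite. If both use index $i$, then $q$ overwrites whatever $p$ wrote and reads cell $i+1$, which $p$ does not touch; so $K\cdot p\cdot q$ and $K\cdot q$ agree on all objects and on $q$, contradicting (I). If the indices differ, they are adjacent mod $3$, so up to names $p$ uses $i$ and $q$ uses $i+1$. Process $q$ reads cell $i+2\neq i$, which neither writes, and the two writes are to different cells. So $K\cdot p\cdot q$ and $K\cdot q\cdot p$ agree on all objects and on $q$, contradicting (I).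

**Step 2: it solves 2-set agreement among 3 processes.** This provides the task. Process $i\in\{0,1,2\}$ with input $v_i$ calls $\mathrm{wrn}(i,v_i)$ on a common copy and decides the returned value, or $v_i$ if the returned cell is empty. All decisions are inputs of participants. If at most two processes access the object, at most two proposals can be decided. If all three do, let $i$ be the last. It finds cell $i+1$ filled and decides $v_{i+1}$. Process $i-1$, the only other process that could adopt $i$'s proposal, read cell $i$ before $i$ wrote it, found it empty and decided its own input. So nobody decides on account of $i$'s proposal, and at most two proposals are decided.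

**Step 3: $1$-consensus objects do not solve it.** This completes the failure of $\mathrm{Rep}(1,k)$. 2-set agreement among 3 processes is not wait-free solvable with registers (Borowsky–Gafni; Herlihy–Shavit; Saks–Zaharoglou, STOC 1993). A $1$-consensus object is accessed by at most one process and returns that process's own proposal, so it adds nothing to registers. Hence $\mathrm{Rep}(1,3)$ fails. For $k>3$ add $k-3$ processes that always output $0$; restricting a solution to executions in which they take no step gives a solution for three processes, so $\mathrm{Rep}(1,k)$ fails as well. $\blacksquare$
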